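\title{Graded Betti numbers of the monomial and power ideals of a graph}

\begin{abstract}
A graph $G$ on the vertices $0,1,\dots,n$ defines two ideals of the polynomial ring in $n$ variables over a field of characteristic zero: a monomial ideal $I_G$ and an ideal $J_G$ generated by powers of linear forms. Postnikov and Shapiro conjectured that $I_G$ and $J_G$ have the same graded Betti numbers. We prove this by computing both sets of numbers: they count acyclic orientations with a unique source of the contractions of $G$. For $I_G$ we build a minimal cellular resolution from the real graphic arrangement. For $J_G$ we work with an arbitrary vector configuration and show that the Koszul cohomology of the inverse system localizes on the flats; the key step is a positivity statement for logarithmic forms.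
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb K$ be a field of characteristic zero and let $R=\mathbb K[x_1,\dots,x_n]$, graded by $\deg x_i=1$. Let $G$ be an undirected graph on the vertex set $\{0,1,\dots,n\}$; multiple edges are allowed, loops are not. For a nonempty set $I\subseteq\{1,\dots,n\}$ and $i\in I$, let $d_I(i)$ be the number of edges that join $i$ to a vertex outside $I$, and let $D_I=\sum_{i\in I}d_I(i)$ be the number of edges between $I$ and its complement in $\{0,1,\dots,n\}$. Put
\[
m_I=\prod_{i\in I}x_i^{d_I(i)},\qquad p_I=\Big(\sum_{i\in I}x_i\Big)^{D_I},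
\]
and let $I_G$ and $J_G$ be the ideals of $R$ generated by all $m_I$ and by all $p_I$, respectively, where $I$ runs over the nonempty subsets of $\{1,\dots,n\}$. The generators $m_I$ and $p_I$ have the same degree, the size of the cut defined by $I$, and $m_I$ is one of the monomials in the expansion of $p_I$. It is known (Postnikov--Shapiro) that $R/I_G$ and $R/J_G$ have the same Hilbert series and that their common dimension over $\mathbb K$ is the number of spanning trees of $G$.

A finitely generated graded $R$-module $M$ has a graded free resolution $0\to F_n\to\dots\to F_0\to M\to0$ that is \emph{minimal}, meaning that all matrix entries of the differentials lie in $(x_1,\dots,x_n)$. Its terms are $F_i=\bigoplus_dR(-d)^{\beta_{i,d}(M)}$, where the \emph{graded Betti numbers} are $\beta_{i,d}(M)=\dim_{\mathbb K}\operatorname{Tor}^R_i(M,\mathbb K)_d$. For a proper homogeneous ideal $I$ one has $\beta_{i,d}(I)=\beta_{i+1,d}(R/I)$, so we may work with the quotients. The Hilbert series of $M$ is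
\[
\sum_d\dim M_d\,t^d=(1-t)^{-n}\sum_{i,d}(-1)^i\beta_{i,d}(M)\,t^d .
\]
Equality of Hilbert series thus says that, for each $d$, the alternating sums $\sum_i(-1)^i\beta_{i,d}$ agree for $R/I_G$ and $R/J_G$. The simplest explanation would be that they agree term by term, and this is the conjecture of \cite{PS04}, as stated in \cite{IPLF}: \emph{for every graph $G$, the ideals $I_G$ and $J_G$ have the same graded Betti numbers.} The alternating sums lose information, because terms do cancel. For the graph with edges $01,02,03,03$ both ideals equal $(x_1,x_2,x_3^2)$, so $\beta_{1,2}=\beta_{2,2}=1$, while the numerator $(1-t)^2(1-t^2)$ has no term $t^2$. The next example, which we follow through the paper, shows that the two ideals are in general not related in an evident way.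

\begin{example}\label{ex:running}
Let $G$ be the triangle on $0,1,2$ with the edge $12$ doubled, and write $x=x_1$, $y=x_2$. Then
\[
I_G=(xy,\,x^3,\,y^3),\qquad J_G=\big((x+y)^2,\,x^3,\,y^3\big).
\]
The quadric in $J_G$ is the square of a linear form, and the leading term of such a square is the square of a variable for every monomial order. So $I_G$ is not an initial ideal of $J_G$, not even after a linear change of coordinates. Still the resolutions have the same shape. Modulo $x^3,y^3$ we have $x(x+y)^2\equiv2x^2y+xy^2$ and $y(x+y)^2\equiv x^2y+2xy^2$, and the determinant of these coefficients is $3\neq0$. Hence the four cubics $x(x+y)^2$, $y(x+y)^2$, $x^3$, $y^3$ form a basis of $R_3$, as do $x^2y,xy^2,x^3,y^3$. For both ideals the three generators are therefore minimal and have no syzygy of degree at most $3$. In degree $4$ their $3+2+2=7$ monomial multiples span $R_4$, of dimension $5$, which gives two syzygies; since $1-3+\operatorname{rank}F_2=0$, there are no others. For both quotients the nonzero Betti numbers are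
\[
\beta_{0,0}=1,\qquad\beta_{1,2}=1,\qquad\beta_{1,3}=2,\qquad\beta_{2,4}=2 .
\]
The hypothesis on $\mathbb K$ cannot be dropped: in characteristic $3$ we have $y^3=(x+y)^3-x^3$, so $J_G$ has two generators while $I_G$ has three.
\end{example}

If $G$ is disconnected, let $I$ be the vertex set of a component that does not contain $0$. Then $D_I=0$ and $m_I=p_I=1$, so $I_G=J_G=R$ and there is nothing to prove. From now on $G$ is connected. A \emph{connected partition} $\Pi$ is a partition of $\{0,\dots,n\}$ whose blocks induce connected subgraphs. Let $G/\Pi$ be the loopless multigraph whose vertices are the blocks and whose edges are the edges of $G$ that join different blocks, and let $c(\Pi)$ be the number of these edges. An orientation is \emph{acyclic} if it has no directed cycle, and a \emph{source} is a vertex without incoming edges. Let $a(G/\Pi)$ be the number of acyclic orientations of $G/\Pi$ whose unique source is the block of $0$.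

\begin{theorem}\label{thm:graphs}
Let $G$ be connected. For all $i$ and $d$,
\[
\beta_{i,d}(R/I_G)=\beta_{i,d}(R/J_G)=\sum_{\substack{\Pi\ \mathrm{connected}\\ |\Pi|=i+1,\ c(\Pi)=d}}a(G/\Pi).
\]
In particular, $I_G$ and $J_G$ have the same graded Betti numbers for every graph $G$.
\end{theorem}

In Example~\ref{ex:running} the partitions into two blocks are $0\,|\,12$, $02\,|\,1$ and $01\,|\,2$, with $c=2,3,3$ and $a=1$; the partition into singletons has $c=4$ and $a=2$, since both edges $12$ must point the same way and either way is allowed.

We compute the two sides separately, by different methods. For $I_G$ (Section~\ref{sec:monomial}) the pairs counted in the theorem are cones of the real arrangement $\{u_i=u_j\}$, and they form a polytopal complex that supports a minimal free resolution. For $J_G$ there is no multigrading to exploit, and we use deletion and contraction instead. It costs nothing to replace the graph by an arbitrary vector configuration; the resulting formula is Theorem~\ref{thm:config} in Section~\ref{sec:config}. Section~\ref{sec:inverse} describes the space $P$ of polynomials killed by the power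 ideal. Section~\ref{sec:cohomology} identifies the Betti numbers with the cohomology of polynomial differential forms with coefficients in $P$, states the localization result (Proposition~\ref{prop:main}) that a class of degree $i$ is determined by its restrictions to the $i$-dimensional subspaces cut out by the configuration, and deduces both theorems from it. Its proof is an induction along a long exact sequence (Section~\ref{sec:induction}). The heart of the matter is that the connecting map has the largest possible rank, and this follows from a positive definiteness argument over $\mathbb Q$ (Section~\ref{sec:log}).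

\section{Vector configurations and their power ideals}\label{sec:config}

\subsection{Definitions and the general formula}
A \emph{configuration} consists of a $\mathbb K$-vector space $V$ of dimension $n$, called the \emph{rank}, a finite set $E$, and nonzero linear forms $\ell_e\in V^*$ $(e\in E)$ that span $V^*$; repetitions are allowed. We denote it by $E$. In rank $0$ the set $E$ is empty. A subset $A\subseteq E$ is \emph{spanning}, \emph{independent}, or a \emph{basis} if the family $(\ell_a)_{a\in A}$ has this property in $V^*$. Put $A^\perp=\{v\in V:\ell_a(v)=0\text{ for all }a\in A\}$. The \emph{closure} $\operatorname{cl}(A)$ is the set of $e\in E$ such that $\ell_e$ lies in the span of the $\ell_a$, $a\in A$; equivalently, $\ell_e$ vanishes on $A^\perp$. A \emph{flat} is a set $F$ with $\operatorname{cl}(F)=F$, its \emph{corank} is $\operatorname{cork}F=\dim F^\perp$, and its rank is $n-\operatorname{cork}F$. The only flat of corank $n$ is $\emptyset$, and the only flat of corank $0$ is $E$. A \emph{hyperplane} is a flat $H$ of corank $1$; we fix a generator $\eta_H$ of the line $H^\perp$, so that $H=\{e:\ell_e(\eta_H)=0\}$,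 and put $m_H=|E\setminus H|$. An element $e$ is a \emph{coloop} if $E\setminus e$ is not spanning. The set $\{e\}$ is a flat if and only if no other element is \emph{parallel} to $e$, that is, has a proportional form.

We use three ways to pass to a smaller configuration.
\begin{itemize}
\item \emph{Deletion.} If $e$ is not a coloop, $E\setminus e$ is a configuration on $V$.
\item \emph{Contraction.} For a flat $F$, the forms $\ell_e|_{F^\perp}$, $e\in E\setminus F$, are nonzero and span $(F^\perp)^*$. This configuration $E/F$ has rank $\operatorname{cork}F$. The kernel of $V^*\to(F^\perp)^*$ is the span of $F$, so the closure of $A$ in $E/F$ is $\operatorname{cl}(A\cup F)\setminus F$, the flats of $E/F$ are the sets $F'\setminus F$ with $F'\supseteq F$ a flat of $E$, and $(E/F)/(F'\setminus F)=E/F'$. We write $E/e$ for $E/\{e\}$.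
\item \emph{Restriction to a hyperplane.} Let $V_H=V/\mathbb K\eta_H$. Its dual $V_H^*\subset V^*$ is the span of $H$, so $H$ is a configuration on $V_H$, and its flats are the flats of $E$ contained in $H$. For a flat $F\subseteq H$, the configuration $H/F$ lives on $F^\perp/\mathbb K\eta_H$; it is the restriction of $E/F$ to its hyperplane $H\setminus F$, for which $\eta_H$ and $m_H$ are unchanged.
\end{itemize}

The M\"obius function of the lattice of flats is defined by $\mu(F,F)=1$ and $\sum_{F\subseteq F''\subseteq F'}\mu(F,F'')=0$ for flats $F\subsetneq F'$. Put $w(E)=|\mu(\emptyset,E)|$, so that $w(E/F)=|\mu(F,E)|$. In ranks $0$ and $1$ we have $w=1$, and in rank $2$ with $r$ hyperplanes $w=r-1$.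

\begin{theorem}\label{thm:config}
Let $E$ be a configuration on $V$ over a field of characteristic zero, and let $J(E)\subseteq\operatorname{Sym}V$ be the ideal generated by the powers $\eta_H^{m_H}$, where $H$ runs over the hyperplanes. Then for all $i$ and $d$,
\[
\beta_{i,d}\big(\operatorname{Sym}V/J(E)\big)=\sum_{\substack{F\ \mathrm{flat}\\ \operatorname{cork}F=i,\ |E\setminus F|=d}}w(E/F).
\]
\end{theorem}

For $i=1$ the formula says that none of the generators $\eta_H^{m_H}$ is redundant, and for $i=n$ that the last module of the resolution is generated in the single degree $|E|$ and has rank $w(E)$.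

Coloops split off as direct summands, and we record what this means.

\begin{lemma}\label{lem:coloop}
Let $e$ be a coloop and $H=E\setminus e$. Then $H$ is the only hyperplane that does not contain $e$. The flats of $E$ are the sets $F$ and $F\cup e$ with $F$ a flat of $H$; if $F$ has corank $k$ in $H$, their coranks in $E$ are $k+1$ and $k$. The projection $(F\cup e)^\perp\to F^\perp/\mathbb K\eta_H$ is an isomorphism that identifies $E/(F\cup e)$ with $H/F$, and $e$ is a coloop of $E/F$.
\end{lemma}

\begin{proof}
The span of $H$ has dimension $n-1$ and does not contain $\ell_e$, so $H$ is a hyperplane; a hyperplane avoiding $e$ is contained in $H$, hence equal to it. Since $V^*=V_H^*\oplus\mathbb K\ell_e$, for $A\subseteq H$ the closure of $A$ is the same in $E$ and in $H$, and $\operatorname{cl}(A\cup e)=\operatorname{cl}(A)\cup e$. This gives the flats and their coranks. Since $\ell_e(\eta_H)\ne0$, we have $F^\perp=(F^\perp\cap\ker\ell_e)\oplus\mathbb K\eta_H$, which gives the isomorphism; both configurations consist of the forms $\ell_h$, $h\in H\setminus F$. These forms vanish on $\eta_H\in F^\perp$, so $e$ is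 a coloop of $E/F$.
\end{proof}

\subsection{Two recursions for $w$}
For every flat $F$,
\begin{equation}\label{eq:mobius}
\mu(\emptyset,F)=\sum_{A:\ \operatorname{cl}(A)=F}(-1)^{|A|},
\end{equation}
because the sum of the right side over all flats $F'\subseteq F$ is $\sum_{A\subseteq F}(-1)^{|A|}$, which is $1$ for $F=\emptyset$ and $0$ otherwise. We use repeatedly that $\sum(-1)^{|A|}=0$ over any family of sets that is stable under \emph{toggling} a fixed element (adding it if absent, removing it if present).

\begin{lemma}\label{lem:w}
Let $E$ have rank $n\ge1$ and let $e\in E$.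
\begin{enumerate}
\item[(i)] $w(E)=(-1)^n\mu(\emptyset,E)>0$ and $w(E)=\sum_{H\not\ni e}w(H)$, the sum over the hyperplanes avoiding $e$. Consequently $w(E/F)=\sum_{H\supseteq F,\,H\not\ni e}w(H/F)$ for every flat $F\not\ni e$.
\item[(ii)] Let $e$ be a non-coloop. If $\{e\}$ is not a flat, then $w(E)=w(E\setminus e)$. If $\{e\}$ is a flat, then $w(E)=w(E\setminus e)+w(E/e)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The family of sets $A$ with $\operatorname{cl}(A\cup e)=E$ is stable under toggling $e$. Grouping these $A$ by $F=\operatorname{cl}(A)$ and using \eqref{eq:mobius} gives $0=\sum\mu(\emptyset,F)$ over the flats $F$ with $\operatorname{cl}(F\cup e)=E$. These are $E$ and the hyperplanes avoiding $e$, so $\mu(\emptyset,E)=-\sum_{H\not\ni e}\mu(\emptyset,H)$. The sum is not empty: extend $e$ to a basis and take the closure of the other basis elements. By induction on the rank every term has sign $(-1)^{n-1}$, and both claims follow. The last formula is the case of $E/F$.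

(ii) By \eqref{eq:mobius}, $\mu(\emptyset,E)$ is the sum of $(-1)^{|A|}$ over the spanning sets $A$. Those with $e\notin A$ contribute the M\"obius value $(-1)^nw(E\setminus e)$ of $E\setminus e$. Those of the form $A'\cup e$ contribute $-\sum(-1)^{|A'|}$, over the sets $A'\subseteq E\setminus e$ whose restrictions span $(\ker\ell_e)^*$. If some $f\neq e$ is parallel to $e$, its restriction is zero, the family is stable under toggling $f$, and the sum vanishes. Otherwise the contribution is $-(-1)^{n-1}w(E/e)$. Multiply by $(-1)^n$.
\end{proof}

\subsection{The configuration of a graph}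
Let $G$ be connected with edge set $E$. Let $V=R_1$ with basis $x_1,\dots,x_n$ and dual basis $\xi_1,\dots,\xi_n$, put $\xi_0=0$, and attach to an edge $e=ij$ the form $\ell_e=\xi_i-\xi_j\neq0$; the choice of sign plays no role. For $A\subseteq E$, the space $A^\perp$ consists of the vectors $\sum v_ix_i$ whose coordinates, with $v_0=0$, are constant on the components of the graph $(\{0,\dots,n\},A)$. The following dictionary results.
\begin{itemize}
\item $A$ is spanning if and only if $(\{0,\dots,n\},A)$ is connected. So $E$ is a configuration, and its coloops are the bridges.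
\item $\operatorname{cl}(A)$ is the set of edges with both ends in one component of $A$. So flats $F$ correspond to connected partitions $\Pi$, with $F$ the set of edges inside blocks; $\operatorname{cork}F=|\Pi|-1$ and $|E\setminus F|=c(\Pi)$. The vectors $\sum_{i\in X}x_i$, for the blocks $X\not\ni0$, form a basis of $F^\perp$, and in this basis $E/F$ is the configuration of $G/\Pi$.
\item Hyperplanes correspond to partitions $\{I^c,I\}$ with $0\in I^c$ and both parts connected; here $\eta_H=\sum_{i\in I}x_i$, $m_H=D_I$ and $\eta_H^{m_H}=p_I$.
\end{itemize}

\begin{lemma}\label{lem:orient}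
For a connected loopless multigraph $G$ with a distinguished vertex $0$ and configuration $E$, the number $a(G)$ of acyclic orientations with unique source $0$ equals $w(E)$.
\end{lemma}

\begin{proof}
We use induction on the number of edges. For a single vertex both numbers are $1$. Otherwise let $e=0v$ be an edge; in every orientation counted by $a(G)$ it points from $0$ to $v$. We split these orientations into two classes.

\emph{The vertex $v$ has another incoming edge.} Deleting $e$ gives an acyclic orientation of $G\setminus e$ with unique source $0$. Conversely, adding $0\to v$ to such an orientation creates no cycle, since $0$ is a source. This class has $a(G\setminus e)$ elements if $e$ is not a bridge. If $e$ is a bridge it is empty, because the component of $G\setminus e$ without $0$ would have a source of its own.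

\emph{The edge $e$ is the only incoming edge of $v$.} This class is empty if there is a second edge $0v$. Otherwise contract $e$. The merged vertex is a source, the other vertices keep their incoming edges, and a directed cycle avoids the source and would thus be a cycle of $G$. Conversely, take an orientation counted by $a(G/e)$ and add $0\to v$. All other edges at $0$ and $v$ point away from them, so a directed cycle passes neither through $0$ nor through $v$, and would be a cycle of $G/e$. This class has $a(G/e)$ elements.

If $e$ is not a bridge, this is the recursion of Lemma~\ref{lem:w}(ii). If $e$ is a bridge, then $a(G)=a(G/e)=w(E/e)$, and $w(E)=w(E\setminus e)=w(E/e)$ by Lemma~\ref{lem:w}(i) and Lemma~\ref{lem:coloop} with $F=\emptyset$.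
\end{proof}

\section{A cellular resolution of the monomial ideal}\label{sec:monomial}

To resolve a monomial ideal it suffices to find a polytopal complex whose cells are labeled by monomials, whose vertex labels generate the ideal, and whose subcomplexes of cells with label dividing a given monomial are acyclic. Theorem~\ref{thm:graphs} predicts one cell for each pair of a connected partition and an orientation. Such pairs record the relative order of a real function on the vertices along the edges of $G$, so we look for the cells among the cones of the real graphic arrangement. This section is valid over any field.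

\subsection{The complex}
For $u\in\mathbb R^n$ put $u_0=0$, and let $\operatorname{in}_u(j)$ be the number of edges $ij$ with $u_i<u_j$. Let $\Pi(u)$ be the partition into the components of the graph formed by the edges $ij$ with $u_i=u_j$. It is a connected partition, the edges of $G/\Pi(u)$ are those with $u_i\ne u_j$, and orienting them toward the larger value gives an acyclic orientation $\sigma(u)$. Conversely, let $\Pi$ be a connected partition and $\sigma$ an acyclic orientation of $G/\Pi$. The set $\Gamma(\Pi,\sigma)$ of all $u$ with this pair consists of the $u$ that are constant on blocks and strictly increasing along $\sigma$. It is nonempty: list the blocks in an order compatible with $\sigma$, give them increasing values, and shift so that the block of $0$ has value $0$. So $\Gamma(\Pi,\sigma)$ is a nonempty open subset of a linear space of dimension $|\Pi|-1$, and its closure is given by the weak inequalities.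

The pair $(\Pi(u),\sigma(u))$ is the same datum as the signs of $u_i-u_j$ over all edges $ij$. The sets $\Gamma(\Pi,\sigma)$ are therefore the relatively open faces of the arrangement of hyperplanes $\{u_i=u_j\}$, and their closures form a fan: each face of a closed cone is a closed cone of the family, and two closed cones meet in a common face. We call $(\Pi',\sigma')$ a \emph{face} of $(\Pi,\sigma)$ if $\Gamma(\Pi',\sigma')$ lies in the closure of $\Gamma(\Pi,\sigma)$. In that case a point $u'\in\Gamma(\Pi',\sigma')$ is constant on the blocks of $\Pi$ and weakly increasing along $\sigma$. Hence every block of $\Pi$ lies in a block of $\Pi'$, and an edge between different blocks of $\Pi'$ has the same direction in $\sigma$ and $\sigma'$.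

Call $(\Pi,\sigma)$ \emph{rooted} if the block of $0$ is the unique source, and let $U$ be the union of the rooted $\Gamma(\Pi,\sigma)$. An acyclic orientation has at least one source, so $u\in U$ if and only if every block of $\Pi(u)$ that does not contain $0$ is adjacent to a vertex of smaller value. The \emph{label} of a rooted pair is the monomial $\prod_{j\ge1}x_j^{\operatorname{in}_u(j)}$ for any $u\in\Gamma(\Pi,\sigma)$.

\begin{lemma}\label{lem:rooted}
\begin{enumerate}
\item[(i)] Every face of a rooted pair is rooted.
\item[(ii)] If $u\in U$, then for each vertex $j$ there is a walk from $0$ to $j$ along which $u$ weakly increases. In particular $U\subseteq\mathbb R^n_{\ge0}$.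
\item[(iii)] The label of a rooted pair $(\Pi,\sigma)$ has degree $c(\Pi)$. The label of a proper face divides it and has smaller degree.
\item[(iv)] The rooted pairs with two blocks correspond to the partitions $\{I^c,I\}$ with $0\in I^c$ and both parts connected, and their labels are the $m_I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $(\Pi',\sigma')$ be a face of a rooted pair $(\Pi,\sigma)$ and let $X'\not\ni0$ be a block of $\Pi'$. Among the blocks of $\Pi$ inside $X'$ choose one, $X$, that has no incoming edge from another such block; it exists by acyclicity. As $X$ is not a source of $\sigma$, it has an incoming edge, which comes from outside $X'$. So $X'$ is not a source of $\sigma'$.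

(ii) Starting from $j$, move inside the current block to a vertex with a smaller neighbor and step to this neighbor. The values decrease at each such step, so the process ends, and it can only end in the block of $0$. Move to $0$ inside this block and reverse the walk.

(iii) Each edge of $G/\Pi$ is counted once, at its head, and the head is not $0$. On passing to a face, strict inequalities can only become equalities, so no exponent grows; for a proper face at least one edge of $G/\Pi$ gets equal values at its ends, so the degree drops.

(iv) All edges point from $I^c$ to $I$, so $\operatorname{in}_u(j)=d_I(j)$ for $j\in I$ and $\operatorname{in}_u(j)=0$ otherwise.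
\end{proof}

By (ii), the closed rooted cone of $(\Pi,\sigma)$ meets the affine hyperplane $\sum u_i=1$ in a polytope of dimension $|\Pi|-2$, and by (i) these polytopes form a polytopal complex $\Delta$. The one-block partition, whose cone is $\{0\}$, gives the empty cell, with label $1$. In Example~\ref{ex:running}, $U$ is the closed quadrant, cut by the diagonal, and $\Delta$ is a path: its vertices $(1,0)$, $(\frac12,\frac12)$, $(0,1)$ have labels $x^3$, $xy$, $y^3$, and its two edges have labels $x^3y$ and $xy^3$.

\subsection{Contractibility}
For $b\in\mathbb N^n$ let $\Delta_{\le b}$ be the set of cells whose label divides $x^b$; it is a subcomplex by Lemma~\ref{lem:rooted}(iii). Put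
\[
C_b=\{u\in\mathbb R^n_{\ge0}:\operatorname{in}_u(j)\le b_j\text{ for all }j\ge1\},\qquad U_b=U\cap C_b .
\]
Then $\Delta_{\le b}$ is the slice of $U_b$, and $U_b\setminus0\cong\Delta_{\le b}\times\mathbb R_{>0}$. A set that is closed under scaling and coordinatewise maximum is easy to contract, and $C_b$ is such a set. The set $U$ is not: for the $4$-cycle with edges $01,02,13,23$, the points $(0,1,0)$ and $(1,0,0)$ lie in $U$, but at their maximum $(1,1,0)$ the vertex $3$ is a second source. We therefore contract $C_b\setminus0$ and retract it onto $U_b\setminus0$ by raising such local minima; in the example, $(1,1,0)$ goes to $(1,1,1)$.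

\begin{lemma}\label{lem:contractible}
If $C_b\setminus0\ne\emptyset$, then $\Delta_{\le b}$ is nonempty and contractible. Otherwise it is empty.
\end{lemma}

\begin{proof}
\emph{The set $C_b\setminus0$ is empty or contractible.} The set $C_b$ is closed under multiplication by nonnegative reals. It is closed under maximum: let $z=\max(u,u')$ and say $z_j=u_j$; then $z_i<z_j$ implies $u_i\le z_i<u_j$, so $\operatorname{in}_z(j)\le\operatorname{in}_u(j)\le b_j$. Fix $u^*\in C_b\setminus0$. The homotopy $u\mapsto\max(u,tu^*)$, $t\in[0,1]$, followed by $u\mapsto\max((1-t)u,u^*)$, stays in $C_b$, avoids $0$ because its values dominate $u$ or $u^*$, and connects the identity to the constant map $u^*$.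

\emph{The retraction.} For $u\ge0$ let $r(u)_j$ be the minimum, over all walks from $0$ to $j$, of the largest value of $u$ on the walk. Paths suffice, so the minimum is over a finite set and $r$ is continuous. Let $z=r(u)$. Then $z\ge u$ and $z_0=0$.

First, let $ij$ be an edge with $z_i<z_j$. Extending an optimal walk to $i$ gives $z_j\le\max(z_i,u_j)$, so $z_j=u_j$ and $u_i\le z_i<u_j$. Thus $\operatorname{in}_z\le\operatorname{in}_u$, and $r$ maps $C_b\setminus0$ to itself.

Second, $z\in U$. Let $X\not\ni0$ be a block of $\Pi(z)$, with value $h$, and take an optimal walk to some $j\in X$. Its initial segments show that $z\le h$ at all of its vertices. The last vertex of the walk outside $X$ is adjacent to $X$, so its value is not $h$, and hence is smaller.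

Third, if $u\in U$ then $r(u)\le u$ by Lemma~\ref{lem:rooted}(ii), so $r(u)=u$.

Thus $U_b\setminus0$ is a retract of $C_b\setminus0$. A retract of a contractible space is contractible, and $\Delta_{\le b}$ is homotopy equivalent to $U_b\setminus0$.
\end{proof}

\subsection{The resolution}

\begin{proposition}\label{prop:monomial}
For all $i,d$ we have $\beta_{i,d}(R/I_G)=\sum a(G/\Pi)$, the sum over the connected partitions with $|\Pi|=i+1$ and $c(\Pi)=d$.
\end{proposition}

\begin{proof}
The vertex labels lie in $I_G$ by Lemma~\ref{lem:rooted}(iv), and they generate it. Indeed, let $I$ be nonempty and $x^b=m_I$. The indicator vector of $I$ lies in $C_b\setminus0$, so $\Delta_{\le b}$ is nonempty and contains a vertex, whose label divides $m_I$.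

Orient the cells of $\Delta$, and let $[\gamma:\gamma']\in\{0,\pm1\}$ be the incidence numbers of the augmented cellular chain complex, in which every vertex has incidence $1$ with the empty cell. Let $F_i$ be the free $\mathbb Z^n$-graded $R$-module with a generator $g_\gamma$, in the multidegree of the label $x^\gamma$, for each cell $\gamma$ of dimension $i-1$, and put $\partial g_\gamma=\sum_{\gamma'}[\gamma:\gamma']\,(x^\gamma/x^{\gamma'})\,g_{\gamma'}$. The cokernel of $F_1\to F_0=R$ is $R/I_G$. For $b\in\mathbb N^n$ the component of multidegree $b$ has the basis $(x^b/x^\gamma)g_\gamma$, where $\gamma$ runs over the cells of $\Delta_{\le b}$ including the empty one, and in this basis $\partial$ is the boundary map of the augmented chain complex of $\Delta_{\le b}$ over $\mathbb K$. This complex computes reduced homology, so it is exact when $\Delta_{\le b}$ is contractible; when $\Delta_{\le b}$ is empty it is $\mathbb K$ in homological degree $0$. By Lemma~\ref{lem:contractible}, $F_\bullet$ is a free resolution of $R/I_G$. It is minimal by Lemma~\ref{lem:rooted}(iii). The generators of $F_i$ are the rooted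 pairs with $|\Pi|-2=i-1$, and they have degree $c(\Pi)$.
\end{proof}

\section{The inverse system of the power ideal}\label{sec:inverse}

Let $E$ be a configuration on $V$ and $R=\operatorname{Sym}V$. The quotient $R/J(E)$ has no evident basis, but its dual has an explicit spanning set of products of the forms $\ell_e$, which behaves well under deletion, contraction and restriction.

\subsection{Apolarity}
Let $\mathbb K[V]=\operatorname{Sym}V^*$ be the ring of polynomial functions on $V$. The ring $R$ acts on it by differential operators with constant coefficients, $v\in V$ acting as the directional derivative. We need two facts, both of which use characteristic zero.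

\emph{Degree along a vector.} Let $0\ne v\in V$, choose $t\in V^*$ with $t(v)=1$, and write $f\in\mathbb K[V]$ as a polynomial in $t$ with coefficients in $\operatorname{Sym}(V/\mathbb Kv)^*$. Then $v$ acts as $\partial/\partial t$, so $v^kf=0$ if and only if $f$ has degree less than $k$ in $t$. In particular $vf=0$ if and only if $f\in\operatorname{Sym}(V/\mathbb Kv)^*$. For $S\subseteq E$ put $\ell_S=\prod_{a\in S}\ell_a$; its degree in $t$ is the number of $a\in S$ with $\ell_a(v)\ne0$. Thus for a hyperplane $H$,
\begin{equation}\label{eq:along}
\eta_H^k\,\ell_S=0\qquad\text{for }k>|S\setminus H| .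
\end{equation}

\emph{The pairing.} The pairing $R_j\times\mathbb K[V]_j\to\mathbb K$, $(r,f)\mapsto rf$, is perfect, since in dual monomial bases it is diagonal with entries products of factorials. For a homogeneous ideal $J$ let $J^\perp=\{f:Jf=0\}$, a graded $R$-submodule. Then $(J^\perp)_j$ is the orthogonal complement of $J_j$: if $f$ of degree $j$ pairs to zero with $J_j$ and $g\in J_k$ with $k\le j$, then $gf$ pairs to zero with $R_{j-k}$, so $gf=0$. Consequently $(R/J)_j$ is dual to $(J^\perp)_j$, multiplication by $v\in V$ on $R/J$ is the transpose of the action of $v$ on $J^\perp$, and the annihilator of $J^\perp$ in $R$ is $J$.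

\subsection{The space $P(E)$}
Define
\[
P(E)=\operatorname{span}\{\ell_S:\ S\subseteq E,\ E\setminus S\text{ spanning}\}\subseteq\mathbb K[V].
\]
It is an $R$-submodule, since $v\ell_S=\sum_{a\in S}\ell_a(v)\ell_{S\setminus a}$. It vanishes in degrees above $|E|-n$, and its \emph{top} component $P(E)_{\mathrm{top}}=P(E)_{|E|-n}$ is spanned by the $\ell_{E\setminus B}$, $B$ a basis. If $e$ is a coloop we put $P(E\setminus e)=0$. For a hyperplane $H$ we regard $P(H)\subseteq\operatorname{Sym}V_H^*\subseteq\mathbb K[V]$ as an $R$-module on which $\eta_H$ acts as zero.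

Fix $e\in E$. Deleting $e$ lowers by one the exponent of each generator $\eta_H^{m_H}$ with $H\not\ni e$, so the maps $\lambda_H(f)=\eta_H^{m_H-1}f$ measure the failure of an element of $J(E)^\perp$ to lie in $J(E\setminus e)^\perp$.

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(i)] $P(E)=J(E)^\perp$.
\item[(ii)] Let $n\ge1$ and $e\in E$. The maps $\lambda_H$, $H\not\ni e$, give an exact sequence of $R$-modules
\[
0\to P(E\setminus e)\to P(E)\xrightarrow{\ \lambda\ }\bigoplus_{H\not\ni e}P(H)\to0 .
\]
\item[(iii)] Let $H\not\ni e$, let $S'\subseteq H$ with $H\setminus S'$ spanning $V_H^*$, and put $S=S'\cup(E\setminus H\setminus e)$. Then $\ell_S\in P(E)$, $\lambda_H(\ell_S)=c_H\ell_{S'}$ with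
\[
c_H=(m_H-1)!\prod_{a\in E\setminus H\setminus e}\ell_a(\eta_H)\ne0,
\]
and $\lambda_{H'}(\ell_S)=0$ for every other hyperplane $H'\not\ni e$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $|E|$. For $n=0$ we have $J(E)=0$ and $P(E)=\mathbb K=\mathbb K[V]$. Let $n\ge1$ and $e\in E$. If $E\setminus S$ is spanning, it is not contained in any $H$, so $|S\setminus H|<m_H$, and \eqref{eq:along} gives $P(E)\subseteq J(E)^\perp$. We show that $\lambda$ has the same kernel and the same image on these two spaces.

\emph{Part (iii).} The set $E\setminus S=(H\setminus S')\cup e$ is spanning. The operator $\eta_H$ kills $\ell_{S'}$, and $\eta_H^{m_H-1}$ sends the product of the $m_H-1$ forms $\ell_a$, $a\in E\setminus H\setminus e$, to $c_H$. If $H'\ne H$ avoids $e$, then $H\setminus S'\not\subseteq H'$, since otherwise $H=\operatorname{cl}(H\setminus S')\subseteq H'$. So $S$ misses $e$ and a further element of $E\setminus H'$, which gives $|S\setminus H'|\le m_{H'}-2$ and $\lambda_{H'}(\ell_S)=0$. In particular $\lambda(P(E))\supseteq\bigoplus P(H)$.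

\emph{The image: $\lambda_H(J(E)^\perp)\subseteq P(H)$.} Let $f\in J(E)^\perp$ and $g=\lambda_H(f)$. Then $\eta_Hg=0$, so $g\in\operatorname{Sym}V_H^*$, and by induction it suffices to show $g\in J(H)^\perp$. A hyperplane of $H$ is a flat $L\subseteq H$ of corank $2$ in $E$, and the corresponding generator of $J(H)$ acts as $\zeta^{|H\setminus L|}$ for a vector $\zeta\in L^\perp\setminus\mathbb K\eta_H$. So it suffices to show $\zeta^{|H\setminus L|}\eta_H^{m_H-1}\in J(E)$. This is an element of degree $N-1$ of $\operatorname{Sym}(L^\perp)$, where $N=|E\setminus L|$, and we claim that the ideal of $\operatorname{Sym}(L^\perp)$ generated by the $\eta_{H'}^{m_{H'}}$, for the hyperplanes $H'\supset L$, contains all forms of degree $N-1$. By apolarity on the plane $L^\perp$, we must show that a form $q$ of degree $N-1$ on $L^\perp$ that is killed by all $\eta_{H'}^{m_{H'}}$ is zero. Let $s_{H'}\neq0$ be a linear form on $L^\perp$ that vanishes on $\eta_{H'}$, and let $t(\eta_{H'})=1$. In the coordinates $s_{H'},t$ the form $q$ has degree at most $m_{H'}-1=N-1-|H'\setminus L|$ in $t$, so $s_{H'}^{|H'\setminus L|}$ divides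 $q$. The $s_{H'}$ are pairwise non-proportional, because the $\eta_{H'}$ are. The sets $H'\setminus L$ partition $E\setminus L$, because $a\notin L$ lies in the single hyperplane $\operatorname{cl}(L\cup a)\supset L$. So $q$ is divisible by a form of degree $N$, and $q=0$.

\emph{The kernel.} If $e$ is a coloop, the only $H\not\ni e$ is $E\setminus e$, $m_H=1$, and $\lambda_H(f)=f$, so the kernel is $0=P(E\setminus e)$. Let $e$ be a non-coloop and let $f\in J(E)^\perp$ with $\lambda f=0$. Let $H'$ be a hyperplane of $E\setminus e$ and $H=\operatorname{cl}(H')$, a hyperplane of $E$ with the same $\eta$. If $e\in H$, then $H=H'\cup e$ and the generator of $J(E\setminus e)$ for $H'$ is $\eta_H^{m_H}$. If $e\notin H$, then $H=H'$ and the generator is $\eta_H^{m_H-1}$. In both cases it kills $f$, so $f\in J(E\setminus e)^\perp=P(E\setminus e)$ by induction. Conversely, let $S\subseteq E\setminus e$ with $(E\setminus e)\setminus S$ spanning. Then $\ell_S\in P(E)$, and for $H\not\ni e$ the set $S$ misses $e$ and a further element of $E\setminus H$, so $\lambda_H(\ell_S)=0$.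

Thus on both $P(E)\subseteq J(E)^\perp$ the map $\lambda$ has kernel $P(E\setminus e)$ and image $\bigoplus P(H)$. The two spaces are equal, and (i) and (ii) follow.
\end{proof}

\begin{corollary}\label{cor:top}
For $n\ge1$ and $e\in E$, the map $\lambda$ restricts to an isomorphism $P(E)_{\mathrm{top}}\to\bigoplus_{H\not\ni e}P(H)_{\mathrm{top}}$. For every configuration, $\dim P(E)_{\mathrm{top}}=w(E)$.
\end{corollary}

\begin{proof}
The space $P(E\setminus e)$ vanishes in degree $|E|-n$, and $\lambda_H$ maps this degree to degree $|E|-n-(m_H-1)=|H|-(n-1)$. The dimension formula follows from Lemma~\ref{lem:w}(i) by induction on the rank.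
\end{proof}

\begin{corollary}\label{cor:JG}
If $E$ is the configuration of a connected graph $G$, then $J_G=J(E)$.
\end{corollary}

\begin{proof}
The generators of $J(E)$ are among the $p_I$. Conversely, let $I$ be any nonempty subset of $\{1,\dots,n\}$, let $v=\sum_{i\in I}x_i$, and let $E\setminus S$ be spanning. The edges with $\ell_a(v)\ne0$ are the $D_I$ edges between $I$ and its complement. The connected graph $E\setminus S$ contains one of them, so $\ell_S$ has degree at most $D_I-1$ along $v$, and $p_I\ell_S=0$. Hence $p_I$ lies in the annihilator of $P(E)=J(E)^\perp$, which is $J(E)$.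
\end{proof}

\section{Betti numbers as cohomology of polynomial forms}\label{sec:cohomology}

\subsection{The complex}
Let $N$ be a graded vector space with an $R$-module structure in which $V$ lowers degrees by one. Let $H^\bullet(V,N)$ be the cohomology of $N\otimes\Lambda^\bullet V^*$ with the differential
\[
\mathrm d(f\otimes\alpha)=\sum_kx_kf\otimes\xi_k\wedge\alpha,
\]
where $(x_k)$ is a basis of $V$ and $(\xi_k)$ the dual basis; it does not depend on the basis. The \emph{weight} $\deg f+\deg\alpha$ is preserved by $\mathrm d$, and subscripts on cohomology denote weight. For $N\subseteq\mathbb K[V]$ this is the exterior derivative of polynomial forms with coefficients in $N$. A degree-preserving short exact sequence of modules gives a weight-preserving long exact sequence. For a configuration $E$ on $V$ we write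
\[
\mathcal H^i(E)=H^i(V,P(E));
\]
thus $\mathcal H^i(E/F)$ is computed on $F^\perp$ and $\mathcal H^i(H)$ on $V_H$, and $\mathcal H^i$ vanishes when $i$ exceeds the rank.

The Koszul complex $R\otimes\Lambda^\bullet V$ resolves $\mathbb K$, so $\operatorname{Tor}^R_\bullet(R/J(E),\mathbb K)$ is the homology of $(R/J(E))\otimes\Lambda^\bullet V$, whose differential is the sum over $k$ of multiplication by $x_k$ tensored with contraction by $\xi_k$. By Lemma~\ref{lem:P}(i) and apolarity, the dual of this finite-dimensional complex is $P(E)\otimes\Lambda^\bullet V^*$. Therefore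
\begin{equation}\label{eq:betti}
\beta_{i,d}(R/J(E))=\dim\mathcal H^i(E)_d .
\end{equation}

\emph{Restriction.} Let $W\subseteq V$ be a subspace, $N'$ a module over $\operatorname{Sym}W$, and $\rho:N\to N'$ a degree-preserving $\operatorname{Sym}W$-linear map. Then $\rho$ tensored with the restriction $\Lambda V^*\to\Lambda W^*$ is a map of complexes: choose a basis of $V$ that extends a basis of $W$, so that $\xi_k|_W=0$ for the other indices. For a flat $F$, restriction of functions to $F^\perp$ maps $P(E)$ to $P(E/F)$: if $S$ meets $F$ then $\ell_S$ restricts to $0$, and otherwise $S\subseteq E\setminus F$ and the restrictions of $(E\setminus F)\setminus S$ span $(F^\perp)^*$. We obtain weight-preserving maps $\rho_F:\mathcal H^i(E)\to\mathcal H^i(E/F)$, and restricting first to $F^\perp$ and then to $F'^\perp$, for $F\subseteq F'$, gives $\rho_{F'}$. Let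
\[
\Phi^i_E=(\rho_F)_F:\ \mathcal H^i(E)\to\bigoplus_{\operatorname{cork}F=i}\mathcal H^i(E/F).
\]
Each summand of the target is the cohomology of top degree of a configuration of rank $i$.

\begin{proposition}[Localization]\label{prop:main}
For every configuration $E$ of rank $n$:
\begin{enumerate}
\item[(a)] $\Phi^i_E$ is an isomorphism for all $i$;
\item[(b)] $\mathcal H^n(E)$ is concentrated in weight $|E|$ and has dimension $w(E)$.
\end{enumerate}
\end{proposition}

We have $\mathcal H^n(E)=(P(E)/VP(E))\otimes\Lambda^nV^*$, and $VP(E)$ vanishes in the top degree, so for every configuration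
\begin{equation}\label{eq:topweight}
\mathcal H^n(E)_{|E|}=P(E)_{\mathrm{top}}\otimes\Lambda^nV^* .
\end{equation}
In view of Corollary~\ref{cor:top}, part (b) says that $P(E)$ is generated by its top component.

\begin{proof}[Proof of Theorems~\ref{thm:config} and~\ref{thm:graphs} from Proposition~\ref{prop:main}]
Part (a) for $E$ and part (b) for all $E/F$ give
\begin{equation}\label{eq:dim}
\dim\mathcal H^i(E)_d=\sum_{\operatorname{cork}F=i,\ |E\setminus F|=d}w(E/F),
\end{equation}
and with \eqref{eq:betti} this is Theorem~\ref{thm:config}. Let $E$ be the configuration of a connected graph $G$. Then $J_G=J(E)$ by Corollary~\ref{cor:JG}. The flats with $\operatorname{cork}F=i$ and $|E\setminus F|=d$ correspond to the connected partitions with $|\Pi|=i+1$ and $c(\Pi)=d$, and $w(E/F)=a(G/\Pi)$ by Lemma~\ref{lem:orient}. This is the formula for $R/J_G$; the formula for $R/I_G$ is Proposition~\ref{prop:monomial}.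
\end{proof}

\subsection{Localization by hand}
In rank one with $m$ elements, $P(E)$ has the basis $1,\xi,\dots,\xi^{m-1}$. So $\mathcal H^0=\mathbb K$ in weight $0$ and $\mathcal H^1=\mathbb K\,\xi^{m-1}\mathrm d\xi$ in weight $m$, as the proposition asserts. Localization first has content in rank two.

\begin{example}\label{ex:local}
Take the graph of Example~\ref{ex:running}, with edges $a=01$, $b=02$ and $c,c'$ joining $1$ and $2$. The forms are $\ell_a=\xi_1$, $\ell_b=\xi_2$ and $\ell_c=\ell_{c'}=\gamma:=\xi_1-\xi_2$. Then $P_0=\mathbb K$, $P_1=V^*$, and $P_2=\gamma V^*$ is spanned by $\gamma^2,\gamma\xi_1,\gamma\xi_2$. The hyperplanes $\{a\},\{b\},\{c,c'\}$ cut out the lines $\mathbb Ky$, $\mathbb Kx$, $\mathbb K(x+y)$, and their contractions have $3,3,2$ elements. So the target of $\Phi^1$ has dimension $2$ in weight $3$ and dimension $1$ in weight $2$.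

A closed polynomial $1$-form of weight $d\ge1$ is $\mathrm df$ for a unique $f\in\mathbb K[V]_d$, so $\mathcal H^1(E)_d=\{f\in\mathbb K[V]_d:xf,\,yf\in P_{d-1}\}/P_d$. This is zero for $d=1$ and for $d\ge4$. For $d=2$ it is $\mathbb K[V]_2/\gamma V^*$, of dimension one, and a class is detected by restricting $f$ to the line $\mathbb K(x+y)$ where $\gamma$ vanishes. For $d=3$ it consists of the cubics whose first derivatives are divisible by $\gamma$; expanding in $\gamma$ and $\xi_2$ shows that these are the $f=\gamma^2(\alpha\xi_1+\beta\xi_2)$. The restrictions to $\mathbb Kx$ and $\mathbb Ky$ are $\alpha\xi_1^3$ and $\beta\xi_2^3$. So $\Phi^1$ is an isomorphism: each line carries exactly one class. Finally $x(\gamma\xi_1)=2\xi_1-\xi_2$ and $y(\gamma\xi_1)=-\xi_1$ span $P_1$, so $\mathcal H^2(E)=P_2\otimes\Lambda^2V^*$ has dimension $2=w(E)$ and weight $4$.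
\end{example}

\subsection{Cohomology of $P(H)$ on $V$, and the plan}
The sequence of Lemma~\ref{lem:P}(ii) involves $P(H)$ as a module over $\operatorname{Sym}V$, so we compare $H^i(V,P(H))$ with $\mathcal H^i(H)$.

\begin{lemma}\label{lem:split}
Let $H\not\ni e$ be a hyperplane. Then
\[
H^i(V,P(H))=\mathcal H^i(H)\oplus\mathcal H^{i-1}(H)\wedge\mathrm d\ell_e ,
\]
where $\wedge\,\mathrm d\ell_e$ raises the weight by one. For a flat $F\subseteq H$, restriction to $F^\perp$ maps the two summands to the corresponding summands of $H^i(F^\perp,P(H/F))$, and acts on both through the maps $\rho_F:\mathcal H^\bullet(H)\to\mathcal H^\bullet(H/F)$.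
\end{lemma}

\begin{proof}
Since $\ell_e(\eta_H)\ne0$, we have $V^*=V_H^*\oplus\mathbb K\ell_e$ and $\Lambda V^*=\Lambda V_H^*\oplus\Lambda V_H^*\wedge\mathrm d\ell_e$. Let $C=P(H)\otimes\Lambda V_H^*$. For $f\in P(H)\subseteq\operatorname{Sym}V_H^*$ we have $\mathrm df\in P(H)\otimes V_H^*$, so $C$ is a subcomplex, the one that computes $\mathcal H^\bullet(H)$. Also $\mathrm d(\alpha\wedge\mathrm d\ell_e)=\mathrm d\alpha\wedge\mathrm d\ell_e$. So $P(H)\otimes\Lambda V^*=C\oplus C\wedge\mathrm d\ell_e$ as complexes. Restriction sends $\alpha+\alpha'\wedge\mathrm d\ell_e$ to $\alpha|_{F^\perp}+\alpha'|_{F^\perp}\wedge\mathrm d(\ell_e|_{F^\perp})$.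
\end{proof}

We prove Proposition~\ref{prop:main} by induction on $|E|$, using the long exact sequence of Lemma~\ref{lem:P}(ii). By induction the cohomology of the two outer terms is known, and it is too large: part of it must cancel through the connecting map $\delta$. By naturality, $\delta$ in any degree can be computed after restriction to the subspaces $L^\perp$, where it becomes a map between top cohomology groups, from $\bigoplus_H\mathcal H^{n-1}(H)$ to $\mathcal H^n(E\setminus e)$ in the notation of a configuration of rank $n$. These spaces have dimensions $w(E)\ge w(E\setminus e)$, and everything depends on showing that this map is onto and on controlling its kernel. That is the subject of the next section.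

\section{Logarithmic forms and positivity}\label{sec:log}

By \eqref{eq:topweight}, the spaces in question are spanned by forms $\ell_{E\setminus B}\,\mathrm d\ell_{b_1}\wedge\dots\wedge\mathrm d\ell_{b_n}$. Dividing by $\ell_E$ turns them into products of logarithmic differentials. These are closed, they do not depend on the scaling of the $\ell_a$ or on the ambient configuration, and, as we shall see, their linear relations are defined over $\mathbb Q$, where positivity arguments are available.

\subsection{The spaces $\mathcal O(E)$}
Let $\Omega^k=\mathbb K(V)\otimes\Lambda^kV^*$ be the space of rational $k$-forms, with the exterior derivative $\mathrm d$. Put $\varepsilon_a=\mathrm d\ell_a/\ell_a$; then $\mathrm d\varepsilon_a=0$. Fix a total order on $E$. For $A=\{a_1<\dots<a_k\}$ put $\mathrm d\ell_A=\mathrm d\ell_{a_1}\wedge\dots\wedge\mathrm d\ell_{a_k}$ and $\varepsilon_A=\varepsilon_{a_1}\wedge\dots\wedge\varepsilon_{a_k}=\ell_A^{-1}\mathrm d\ell_A$; this is zero exactly when $A$ is dependent, and $\varepsilon_\emptyset=1$. Let $\mathcal O(E)$ and $\mathcal O_{\mathbb Q}(E)$ be the spans over $\mathbb K$ and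 over $\mathbb Q$ of the $\varepsilon_B$, $B$ a basis. From $\ell_E\varepsilon_B=\ell_{E\setminus B}\,\mathrm d\ell_B$ we get
\begin{equation}\label{eq:log}
P(E)_{\mathrm{top}}\otimes\Lambda^nV^*=\ell_E\,\mathcal O(E).
\end{equation}
For a hyperplane this reads $P(H)_{\mathrm{top}}\otimes\Lambda^{n-1}V_H^*=\ell_H\mathcal O(H)$, with $\mathcal O(H)\subseteq\Omega^{n-1}$. Contraction $\iota$ with the Euler vector field is the $\mathbb K(V)$-linear antiderivation with $\iota(\mathrm d\ell)=\ell$ for $\ell\in V^*$; thus $\iota\varepsilon_a=1$. For $b$ the $k$-th element of $B$ put $\operatorname{sgn}(b,B)=(-1)^{k-1}$, so that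
\[
\varepsilon_B=\operatorname{sgn}(b,B)\,\varepsilon_b\wedge\varepsilon_{B\setminus b},\qquad\iota\varepsilon_B=\sum_{b\in B}\operatorname{sgn}(b,B)\,\varepsilon_{B\setminus b}.
\]
Let $n\ge1$ and fix $e\in E$. Let $\mathcal B'$ be the family of $(n-1)$-sets $B'\subseteq E\setminus e$ such that $B'\cup e$ is a basis. These are exactly the bases of the hyperplanes $H\not\ni e$, with $H=\operatorname{cl}(B')$.

\begin{lemma}\label{lem:cone}
\begin{enumerate}
\item[(i)] The map $\varepsilon_e\wedge\,:\bigoplus_{H\not\ni e}\mathcal O(H)\to\mathcal O(E)$ is an isomorphism. Hence the sum $\mathcal X=\sum_{H\not\ni e}\mathcal O(H)\subseteq\Omega^{n-1}$ is direct. Let $s:\mathcal O(E)\to\mathcal X$ be the inverse map.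
\item[(ii)] For a basis $B\subseteq E\setminus e$ we have $s(\varepsilon_B)=\sum\operatorname{sgn}(b,B)\,\varepsilon_{B\setminus b}$, the sum over the $b\in B$ with $B\setminus b\in\mathcal B'$.
\item[(iii)] $\mathcal O(E)=\mathcal O_{\mathbb Q}(E)\otimes_{\mathbb Q}\mathbb K$, and $s$ restricts to an isomorphism from $\mathcal O_{\mathbb Q}(E)$ to $\mathcal X_{\mathbb Q}=\bigoplus_{H\not\ni e}\mathcal O_{\mathbb Q}(H)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We compare the map with $\lambda$. Fix $0\neq\nu\in\Lambda^nV^*$ and, for $H\not\ni e$, the element $\nu_H\in\Lambda^{n-1}V_H^*$ with $\mathrm d\ell_e\wedge\nu_H=\nu$. By \eqref{eq:log} there are isomorphisms $\pi_E:\mathcal O(E)\to P(E)_{\mathrm{top}}$ and $\pi_H:\mathcal O(H)\to P(H)_{\mathrm{top}}$ with $\ell_Eh=\pi_E(h)\nu$ and $\ell_H\tau=\pi_H(\tau)\nu_H$. Let $B'$ be a basis of $H\not\ni e$ and $\mathrm d\ell_{B'}=\alpha\nu_H$. Then $\pi_H(\varepsilon_{B'})=\alpha\,\ell_{H\setminus B'}$, while $\varepsilon_e\wedge\varepsilon_{B'}=\pm\varepsilon_{B'\cup e}\in\mathcal O(E)$ and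
\[
\ell_E\,\varepsilon_e\wedge\varepsilon_{B'}=\ell_{E\setminus(B'\cup e)}\,\mathrm d\ell_e\wedge\mathrm d\ell_{B'}=\alpha\,\ell_{E\setminus(B'\cup e)}\,\nu .
\]
Lemma~\ref{lem:P}(iii) with $S'=H\setminus B'$ and $S=E\setminus(B'\cup e)$ shows that $\lambda\circ\pi_E\circ(\varepsilon_e\wedge\,)=\bigoplus_Hc_H\pi_H$, an isomorphism. Since $\pi_E$ and, by Corollary~\ref{cor:top}, $\lambda$ in the top degree are isomorphisms, so is $\varepsilon_e\wedge\,$. It factors through the summation map $\bigoplus\mathcal O(H)\to\mathcal X$, which is therefore injective.

(ii) The $(n+1)$-form $\varepsilon_e\wedge\varepsilon_B$ is zero, so $0=\iota(\varepsilon_e\wedge\varepsilon_B)=\varepsilon_B-\varepsilon_e\wedge\iota\varepsilon_B$. In $\iota\varepsilon_B$, the terms with $B\setminus b\notin\mathcal B'$ are killed by $\varepsilon_e\wedge\,$, and the other terms lie in $\mathcal X$.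

(iii) For a basis $B\ni e$ we have $\varepsilon_B=\pm\varepsilon_e\wedge\varepsilon_{B\setminus e}$ with $B\setminus e\in\mathcal B'$. Together with (ii), this shows that $\varepsilon_e\wedge\,$ maps $\mathcal X_{\mathbb Q}$ onto $\mathcal O_{\mathbb Q}(E)$, and it is injective by (i). By induction on the rank, starting from $\mathcal O_{\mathbb Q}=\mathbb Q$ in rank $0$,
\[
\dim_{\mathbb Q}\mathcal O_{\mathbb Q}(E)=\sum_H\dim_{\mathbb Q}\mathcal O_{\mathbb Q}(H)=\sum_H\dim_{\mathbb K}\mathcal O(H)=\dim_{\mathbb K}\mathcal O(E),
\]
so the surjection $\mathcal O_{\mathbb Q}(E)\otimes\mathbb K\to\mathcal O(E)$ is an isomorphism.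
\end{proof}

\subsection{The positivity lemma}
Now let $e$ be a non-coloop, so that $\mathcal O(E\setminus e)\subseteq\mathcal O(E)$. Let $\mathcal B$ be the family of bases contained in $E\setminus e$, and put $\omega=\sum_{a\in E\setminus e}\varepsilon_a=\mathrm d\ell_{E\setminus e}/\ell_{E\setminus e}$. For $B'\in\mathcal B'$ and $a\in E\setminus e$, the form $\varepsilon_a\wedge\varepsilon_{B'}$ is $\pm\varepsilon_{B'\cup a}$ if $a\notin B'$ and $B'\cup a\in\mathcal B$, and $0$ otherwise. So we have two maps in opposite directions,
\[
T:\mathcal X\to\mathcal O(E\setminus e),\quad T(\tau)=\omega\wedge\tau,\qquad\qquad j=s|_{\mathcal O(E\setminus e)}:\mathcal O(E\setminus e)\to\mathcal X .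
\]
The map $T$ will be the connecting map. The map $j$ removes an element from a basis and $T$ adds one, with matching signs, so $T$ looks like a transpose of the injective map $j$. The difficulty is that the $\varepsilon_B$ are linearly dependent; the proof below makes the transposition precise without choosing bases.

\begin{example}\label{ex:positive}
In rank one with $m\ge2$ elements, $\mathcal X=\mathbb K$, all $\varepsilon_a$ equal one form $\varepsilon$, $j(\varepsilon)=1$, and $Tj$ is multiplication by $m-1$. In Example~\ref{ex:local} take $e=c'$. The hyperplanes avoiding $e$ are $\{a\}$ and $\{b\}$, so $\mathcal X=\mathbb K\varepsilon_a\oplus\mathbb K\varepsilon_b$. With $\nu=\mathrm d\xi_1\wedge\mathrm d\xi_2$ we have $\varepsilon_{ab}=\nu/\xi_1\xi_2$, $\varepsilon_{ac}=-\nu/\xi_1\gamma$ and $\varepsilon_{bc}=-\nu/\xi_2\gamma$, so $\varepsilon_{ab}=\varepsilon_{ac}-\varepsilon_{bc}$, and $\varepsilon_{ac},\varepsilon_{bc}$ form a basis of $\mathcal O(E\setminus e)$. Since $\varepsilon_e=\varepsilon_c$, we get $j(\varepsilon_{ac})=-\varepsilon_a$ and $j(\varepsilon_{bc})=-\varepsilon_b$. Hence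
\[
Tj(\varepsilon_{ac})=\varepsilon_{ab}+\varepsilon_{ac}=2\varepsilon_{ac}-\varepsilon_{bc},\qquad Tj(\varepsilon_{bc})=-\varepsilon_{ab}+\varepsilon_{bc}=-\varepsilon_{ac}+2\varepsilon_{bc}.
\]
The matrix is positive definite and not triangular, and its determinant is the $3$ of Example~\ref{ex:running}.
\end{example}

\begin{lemma}\label{lem:positive}
The map $T\circ j$ is bijective. In particular $T$ is surjective.
\end{lemma}

\begin{proof}
Put $O=\mathcal O_{\mathbb Q}(E\setminus e)$. The maps $j$ and $T$ send $O$ to $\mathcal X_{\mathbb Q}$ and $\mathcal X_{\mathbb Q}$ to $O$, and by Lemma~\ref{lem:cone}(iii), applied to $E\setminus e$ and the hyperplanes $H$, they arise from these rational maps by extension of scalars. So we may work over $\mathbb Q$. Define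
\[
\Theta:O^*\to O,\quad\varphi\mapsto\sum_{B\in\mathcal B}\varphi(\varepsilon_B)\varepsilon_B,\qquad\qquad\Theta':\mathcal X_{\mathbb Q}^*\to\mathcal X_{\mathbb Q},\quad\chi\mapsto\sum_{B'\in\mathcal B'}\chi(\varepsilon_{B'})\varepsilon_{B'} .
\]
For $\varphi\ne0$ we have $\varphi(\Theta\varphi)=\sum_B\varphi(\varepsilon_B)^2>0$, because the $\varepsilon_B$ span $O$; in the same way $\chi(\Theta'\chi)>0$ for $\chi\neq0$. So $\Theta$ and $\Theta'$ are injective, hence bijective. For $\chi\in\mathcal X_{\mathbb Q}^*$, Lemma~\ref{lem:cone}(ii) gives
\[
\Theta(j^*\chi)=\sum_{B\in\mathcal B}\ \sum_{\substack{b\in B\\ B\setminus b\in\mathcal B'}}\chi(\varepsilon_{B\setminus b})\operatorname{sgn}(b,B)\,\varepsilon_B=\sum_{B'\in\mathcal B'}\chi(\varepsilon_{B'})\sum_{b\in E\setminus e}\varepsilon_b\wedge\varepsilon_{B'}=T(\Theta'\chi).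
\]
In the middle equality, $\operatorname{sgn}(b,B)\varepsilon_B=\varepsilon_b\wedge\varepsilon_{B\setminus b}$, the pairs $(B,b)$ correspond to the pairs $(B',b)$ with $b\notin B'$ and $B'\cup b\in\mathcal B$, and the other $b\in E\setminus e$ contribute zero. Thus $T=\Theta j^*\Theta'^{-1}$ and $Tj=\Theta\circ(j^*\Theta'^{-1}j)$. Let $0\ne h\in O$. Then $jh\neq0$, so $jh=\Theta'\chi$ with $\chi\ne0$, and $(j^*\Theta'^{-1}jh)(h)=\chi(\Theta'\chi)>0$. So $j^*\Theta'^{-1}j:O\to O^*$ is injective, hence bijective, and so is $Tj$.
\end{proof}

\subsection{Explicit lifts}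
We return to polynomial forms. For $\tau=\sum_H\tau_H\in\mathcal X$ put
\[
\theta_\tau=\ell_{E\setminus e}\,\tau,\qquad\kappa(\tau)=(c_H\ell_H\tau_H)_{H\not\ni e}.
\]
By \eqref{eq:log}, $\kappa$ is an isomorphism from $\mathcal X$ to $\bigoplus_{H\not\ni e}P(H)_{\mathrm{top}}\otimes\Lambda^{n-1}V_H^*$.

\begin{lemma}\label{lem:lift}
Let $e$ be a non-coloop.
\begin{enumerate}
\item[(i)] $\theta_\tau\in P(E)_{\mathrm{top}}\otimes\Lambda^{n-1}V^*$, and $\lambda\otimes1$ maps $\theta_\tau$ to $\kappa(\tau)$.
\item[(ii)] The map $\tau\mapsto\mathrm d\theta_\tau$ sends $\mathcal X$ onto $P(E\setminus e)_{\mathrm{top}}\otimes\Lambda^nV^*$.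
\item[(iii)] Let $\{e\}$ be a flat. If $\mathrm d\theta_\tau=0$ and the form $\theta_\tau$ restricts to zero on $\ker\ell_e$, then $\tau=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By linearity let $\tau=\varepsilon_{B'}$ with $B'$ a basis of $H\not\ni e$. Then $\theta_\tau=\ell_{E\setminus(B'\cup e)}\,\mathrm d\ell_{B'}$. By Lemma~\ref{lem:P}(iii) its image has $H$-component $c_H\ell_{H\setminus B'}\,\mathrm d\ell_{B'}=c_H\ell_H\varepsilon_{B'}$, and the other components vanish.

(ii) Since $\tau$ is closed, $\mathrm d\theta_\tau=\mathrm d\ell_{E\setminus e}\wedge\tau=\ell_{E\setminus e}\,T(\tau)$. Apply Lemma~\ref{lem:positive} and \eqref{eq:log} for $E\setminus e$.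

(iii) Let $h=\varepsilon_e\wedge\tau\in\mathcal O(E)$, so $\tau=s(h)$. We show that $h\in\mathcal O(E\setminus e)$; then $\tau=j(h)$ and $Tj(h)=T(\tau)=0$, so $h=0$ by Lemma~\ref{lem:positive}, and $\tau=0$. Choose a basis $\xi_1=\ell_e,\xi_2,\dots,\xi_n$ of $V^*$ and let $g$ be the coefficient of $\mathrm d\xi_2\wedge\dots\wedge\mathrm d\xi_n$ in $\theta_\tau$. The hypothesis says that $g$ vanishes on $\ker\ell_e$, and $\ell_Eh=\mathrm d\ell_e\wedge\theta_\tau=g\,\mathrm d\xi_1\wedge\dots\wedge\mathrm d\xi_n$. Consider the restriction $P(E)_{\mathrm{top}}\to P(E/e)_{\mathrm{top}}$; both sides have degree $|E|-n$. It is onto, because the bases of $E/e$ are the sets $B\setminus e$ with $B\ni e$ a basis of $E$, and $\ell_{E\setminus B}$ restricts to the corresponding generator. Its kernel has dimension $w(E)-w(E/e)=w(E\setminus e)$ by Corollary~\ref{cor:top} and Lemma~\ref{lem:w}(ii), and it contains $\ell_eP(E\setminus e)_{\mathrm{top}}$, the span of the $\ell_{E\setminus B}$ with $B\in\mathcal B$, which has the same dimension. So $g\in\ell_eP(E\setminus e)_{\mathrm{top}}$. By \eqref{eq:log} for $E\setminus e$ we get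 $\ell_Eh\in\ell_e\,\ell_{E\setminus e}\,\mathcal O(E\setminus e)$, as required.
\end{proof}

\section{Proof of the localization proposition}\label{sec:induction}

We use induction on $|E|$. If $E=\emptyset$, then $V=0$, $\mathcal H^0(E)=\mathbb K$ in weight $0$, and there is nothing more to prove. Let $E\neq\emptyset$, fix $e\in E$, and assume that Proposition~\ref{prop:main} holds for all configurations with fewer than $|E|$ elements.

\subsection{The case of a coloop}
Let $e$ be a coloop and $H=E\setminus e$. By Lemma~\ref{lem:P}(ii), with $m_H=1$, we have $P(E)=P(H)$, so Lemma~\ref{lem:split} gives $\mathcal H^i(E)=\mathcal H^i(H)\oplus\mathcal H^{i-1}(H)\wedge\mathrm d\ell_e$. By Lemma~\ref{lem:coloop} the flats of corank $i$ are of two kinds.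

\emph{$F\cup e$ with $F$ of corank $i$ in $H$.} The form $\mathrm d\ell_e$ restricts to zero on $(F\cup e)^\perp$, so $\rho_{F\cup e}$ kills the second summand. On the first it is $\rho_F:\mathcal H^i(H)\to\mathcal H^i(H/F)$, under the identification of $E/(F\cup e)$ with $H/F$.

\emph{$F$ of corank $i-1$ in $H$.} Here $e$ is a coloop of $E/F$, and $H/F$ has rank $i-1$, so $\mathcal H^i(H/F)=0$ and $\mathcal H^i(E/F)=\mathcal H^{i-1}(H/F)\wedge\mathrm d\ell_e$. By Lemma~\ref{lem:split}, $\rho_F$ kills the first summand and acts on the second through $\mathcal H^{i-1}(H)\to\mathcal H^{i-1}(H/F)$.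

So $\Phi^i_E$ is the direct sum of $\Phi^i_H$ and $\Phi^{i-1}_H$, an isomorphism. For (b), $\mathcal H^n(E)=\mathcal H^{n-1}(H)\wedge\mathrm d\ell_e$ is concentrated in weight $|H|+1=|E|$ and has dimension $w(H)=w(E)$ by Lemma~\ref{lem:w}(i).

\subsection{The long exact sequence and its localizations}\label{sub:les}
From now on $e$ is not a coloop. Let $Q(E)=\bigoplus_{H\not\ni e}P(H)$, where the degrees of $P(H)$ are raised by $m_H-1$, so that the sequence of Lemma~\ref{lem:P}(ii) preserves degrees. It gives the long exact sequence
\begin{equation}\label{eq:les}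
\cdots\xrightarrow{\ \delta\ }\mathcal H^i(E\setminus e)\to\mathcal H^i(E)\to H^i(V,Q(E))\xrightarrow{\ \delta\ }\mathcal H^{i+1}(E\setminus e)\to\cdots,
\end{equation}
and by Lemma~\ref{lem:split}, $H^i(V,Q(E))=Q^i_0(E)\oplus Q^i_1(E)$ with
\[
Q^i_0(E)=\bigoplus_{H\not\ni e}\mathcal H^i(H),\qquad Q^i_1(E)=\bigoplus_{H\not\ni e}\mathcal H^{i-1}(H)\wedge\mathrm d\ell_e .
\]

Let $L\not\ni e$ be a flat of $E$. The restrictions of $E\setminus e$ span $(L^\perp)^*$, so $e$ is a non-coloop of $E/L$. Also $L$ is a flat of $E\setminus e$ and $(E\setminus e)/L=(E/L)\setminus e$. So the pair $(E/L,e)$ has its own sequence \eqref{eq:les}, with $Q(E/L)=\bigoplus_{H\supseteq L,\,H\not\ni e}P(H/L)$ and connecting map $\delta_L$. Since $|E/L|\le|E|$, everything that we prove below for $(E,e)$ from the induction hypothesis also holds for $(E/L,e)$. Define $Q(E)\to Q(E/L)$ as the restriction $P(H)\to P(H/L)$ for $H\supseteq L$ and as zero on the other summands. For $H\supseteq L$ we have $\eta_H\in L^\perp$, so $(\eta_H^{m_H-1}f)|_{L^\perp}=\eta_H^{m_H-1}(f|_{L^\perp})$. Hence restriction to $L^\perp$ is a map of short exact sequences,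 and it induces maps, all denoted $\rho_L$, from \eqref{eq:les} to the sequence of $(E/L,e)$ that commute with all arrows. By Lemma~\ref{lem:split} they respect the subscripts $0$ and $1$.

\begin{lemma}\label{lem:Q}
Restriction gives isomorphisms
\[
Q^i_0(E)\cong\bigoplus_{\substack{L\not\ni e\\ \operatorname{cork}L=i+1}}Q^i_0(E/L),\qquad Q^i_1(E)\cong\bigoplus_{\substack{F\not\ni e\\ \operatorname{cork}F=i}}Q^i_1(E/F).
\]
The summand $Q^i_0(E/L)$ has dimension $w(E/L)$ and weight $|E\setminus L|-1$. The summand $Q^i_1(E/F)$ has dimension $w(E/F)$ and weight $|E\setminus F|$, and $Q^i_0(E/F)=0$.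
\end{lemma}

\begin{proof}
A flat of corank $k$ in $H$ has corank $k+1$ in $E$. Part (a) for each $H$ identifies $\mathcal H^i(H)$ with the sum of the $\mathcal H^i(H/L)$ over the flats $L\subseteq H$ of corank $i+1$ in $E$; summing over $H$ and grouping by $L$ gives the first isomorphism, and the same argument for $\mathcal H^{i-1}(H)$ gives the second. By part (b) for the $H/L$, the space $\mathcal H^i(H/L)$ has dimension $w(H/L)$ and shifted weight $|H\setminus L|+m_H-1=|E\setminus L|-1$, while $\mathcal H^{i-1}(H/F)\wedge\mathrm d\ell_e$ has dimension $w(H/F)$ and shifted weight $|H\setminus F|+1+m_H-1=|E\setminus F|$. The dimensions add up to $w(E/L)$ and $w(E/F)$ by Lemma~\ref{lem:w}(i). Finally $\mathcal H^i(H/F)=0$ since $H/F$ has rank $i-1$.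
\end{proof}

\subsection{The connecting map}
We first translate Lemma~\ref{lem:lift} into cohomology.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(i)] $\delta:Q^{n-1}_0(E)\to\mathcal H^n(E\setminus e)$ is surjective.
\item[(ii)] Let $\{e\}$ be a flat and let $z\in Q^{n-1}_0(E)$ with $\delta z=0$. Then there is a class $\tilde z\in\mathcal H^{n-1}(E)$ with image $z$ such that $\rho_{\{e\}}(\tilde z)=0$ implies $z=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By part (b) for $E\setminus e$ and the $H$, and by \eqref{eq:topweight}, we have $\mathcal H^n(E\setminus e)=P(E\setminus e)_{\mathrm{top}}\otimes\Lambda^nV^*$ and $Q^{n-1}_0(E)=\kappa(\mathcal X)$. By Lemma~\ref{lem:lift}(i), $\theta_\tau$ lifts the cocycle $\kappa(\tau)$, so $\delta\kappa(\tau)=\mathrm d\theta_\tau$, and (i) is Lemma~\ref{lem:lift}(ii). For (ii) write $z=\kappa(\tau)$. Then $\mathrm d\theta_\tau=0$; let $\tilde z$ be the class of $\theta_\tau$. Its restriction lies in $\mathcal H^{n-1}(E/e)$ in weight $|E|-1=|E/e|$, so by \eqref{eq:topweight} for $E/e$ it vanishes only if the form $\theta_\tau|_{\ker\ell_e}$ vanishes. Then $\tau=0$ by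 Lemma~\ref{lem:lift}(iii).
\end{proof}

By part (a) for $E\setminus e$, the space $\mathcal H^i(E\setminus e)$ is identified with $\bigoplus_{F'}\mathcal H^i((E\setminus e)/F')$ over the flats $F'$ of $E\setminus e$ of corank $i$. We sort these flats by their closure in $E$.
\begin{itemize}
\item \emph{Type I}: $e\in\operatorname{cl}(F')$. Then $F=F'\cup e$ is a flat of $E$ with $F^\perp=F'^\perp$ and $(E\setminus e)/F'=E/F$. The flats $F$ that arise are those with $e\in F$ for which $F\setminus e$ is not a flat of $E$: for such $F$ we have $\operatorname{cl}(F\setminus e)=F$.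
\item \emph{Type II}: $e\notin\operatorname{cl}(F')$. These $F'$ are exactly the flats of $E$ that avoid $e$.
\end{itemize}
Write $\mathcal H^i(E\setminus e)=\mathcal H^i_{\mathrm I}\oplus\mathcal H^i_{\mathrm{II}}$ accordingly. Classes of type I are seen by a flat of $E$ and must survive in $\mathcal H^i(E)$. Classes of type II have weight $|E\setminus F'|-1$, which is not the weight predicted for $F'$, and they should die.

\begin{lemma}\label{lem:image}
For all $i\ge0$ we have $\delta\big(H^{i-1}(V,Q(E))\big)=\delta\big(Q^{i-1}_0(E)\big)=\mathcal H^i_{\mathrm{II}}$. Under the isomorphism of Lemma~\ref{lem:Q}, the restriction of $\delta$ to $Q^{i-1}_0(E)$ is the direct sum of the surjections $\delta_L:Q^{i-1}_0(E/L)\to\mathcal H^i((E/L)\setminus e)$ over the flats $L\not\ni e$ of corank $i$.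
\end{lemma}

\begin{proof}
For $i=0$ the only flat is $E\setminus e$, which is spanning and so of type I; both sides are zero. Let $i\ge1$. For $F=F'\cup e$ with $F'$ of type I, the restriction $P(E\setminus e)\to P(E/F)$ factors through $P(E)$. So the $F'$-component $\mathcal H^i(E\setminus e)\to\mathcal H^i(E/F)$ factors through $\mathcal H^i(E)$, where the image of $\delta$ dies. Hence the image of $\delta$ lies in $\mathcal H^i_{\mathrm{II}}$. For $z\in Q^{i-1}_0(E)$ and a flat $L\not\ni e$ of corank $i$, the $L$-component of $\delta z$ is $\rho_L\delta z=\delta_L\rho_Lz$. This is the direct sum decomposition, and each $\delta_L$ is onto by Lemma~\ref{lem:top}(i) for $(E/L,e)$, of rank $i$.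
\end{proof}

\subsection{Dimensions}
By Lemma~\ref{lem:image} the cokernel of $\delta$ in $\mathcal H^i(E\setminus e)$ is $\mathcal H^i_{\mathrm I}$, so \eqref{eq:les} gives an exact sequence $0\to\mathcal H^i_{\mathrm I}\to\mathcal H^i(E)\to\ker\delta\to0$, with $\ker\delta\subseteq Q^i_0(E)\oplus Q^i_1(E)$. Let $Z^i=\ker\delta\cap Q^i_0(E)$. The projection $\ker\delta\to Q^i_1(E)$ has kernel $Z^i$, and it is onto: for $y\in Q_1^i(E)$ there is $z\in Q^i_0(E)$ with $\delta z=\delta y$, and $y-z\in\ker\delta$. Hence, in each weight,
\[
\dim\mathcal H^i(E)=\dim Q^i_1(E)+\dim\mathcal H^i_{\mathrm I}+\dim Z^i .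
\]
The three terms match a division of the flats $F$ of corank $i$ into three classes.
\begin{itemize}
\item \emph{$e\notin F$.} By Lemma~\ref{lem:Q}, each such $F$ contributes $w(E/F)$ in weight $|E\setminus F|$ to $Q^i_1(E)$.
\item \emph{$e\in F$ and $F\setminus e$ is not a flat.} By part (b) for $E/F$, which has fewer elements than $E$, each such $F$ contributes $w(E/F)$ in weight $|E\setminus F|$ to $\mathcal H^i_{\mathrm I}$.
\item \emph{$e\in F$ and $L=F\setminus e$ is a flat}, necessarily of corank $i+1$. By Lemma~\ref{lem:image}, $Z^i$ is the direct sum of the kernels of the $\delta_L$ over all flats $L\not\ni e$ of corank $i+1$. By Lemma~\ref{lem:Q} and part (b) for $(E/L)\setminus e$, this kernel has weight $|E\setminus L|-1$ and dimension $w(E/L)-w((E/L)\setminus e)$. Apply Lemma~\ref{lem:w}(ii) to $E/L$, in which $\{e\}$ is a flat if and only if $L\cup e$ is a flat of $E$. The dimension is $0$ if $L\cup e$ is not a flat. If $F=L\cup e$ is a flat, the dimension is $w(E/F)$ and the weight is $|E\setminus F|$.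
\end{itemize}
Every flat of corank $i$ occurs exactly once, so \eqref{eq:dim} holds for $E$. For $i=n$ the only flat is $\emptyset$, and we obtain part (b) for $E$. (In Example~\ref{ex:local} with $i=1$ and $e=c'$, the flats $\{a\},\{b\}$ are in the first class and $\{c,c'\}$ is in the second; for $e=a$, the flat $\{a\}$ is in the third.)

\subsection{Injectivity of $\Phi_E$}
By \eqref{eq:dim} for $E$ and part (b) for all $E/F$, the source and the target of $\Phi^i_E$ have the same finite dimension, so it suffices to prove injectivity. Let $x\in\mathcal H^i(E)$ with $\rho_F(x)=0$ for all flats $F$ of corank $i$, and let $\bar x=z+y$ be its image in $Q^i_0(E)\oplus Q^i_1(E)$. We use the three classes of flats in turn.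

\emph{Step 1: $y=0$.} Let $F\not\ni e$ have corank $i$. Then $\rho_F(\bar x)$ is the image of $\rho_F(x)=0$. Its component in $Q^i_1(E/F)$ is $\rho_F(y)$, so $\rho_F(y)=0$ for all such $F$, and $y=0$ by Lemma~\ref{lem:Q}.

\emph{Step 2: $z=0$.} Now $\bar x=z$, so $\delta z=0$. Let $L\not\ni e$ be a flat of corank $i+1$ and $z_L=\rho_L(z)$; then $\delta_Lz_L=0$, and by Lemma~\ref{lem:Q} it suffices to show $z_L=0$. If $L\cup e$ is not a flat, the kernel of $\delta_L$ on $Q^i_0(E/L)$ is zero, as computed above.

Let $F=L\cup e$ be a flat. Then $\{e\}$ is a flat of $E/L$, which has rank $i+1$, and Lemma~\ref{lem:top}(ii) for $(E/L,e)$ provides a class $\tilde z_L\in\mathcal H^i(E/L)$ with image $z_L$. The class $\rho_L(x)$ also has image $z_L$, and we claim that the two are equal. Their difference comes from $\mathcal H^i((E/L)\setminus e)$, which decomposes over the flats of rank one of $(E/L)\setminus e$. If such a flat had $e$ in its closure, its elements would be parallel to $e$ in $E/L$, which is impossible since $\{e\}$ is a flat. So all these flats are of type II. By Lemma~\ref{lem:image} for $(E/L,e)$, the whole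 space $\mathcal H^i((E/L)\setminus e)$ is the image of the connecting map and maps to zero in $\mathcal H^i(E/L)$. Thus $\tilde z_L=\rho_L(x)$. Its restriction to $L^\perp\cap\ker\ell_e=F^\perp$ is $\rho_F(x)$, which is zero since $F$ has corank $i$. Lemma~\ref{lem:top}(ii) gives $z_L=0$.

\emph{Step 3: $x=0$.} Since $\bar x=0$, the class $x$ is the image of some $x'\in\mathcal H^i(E\setminus e)$, and since $\mathcal H^i_{\mathrm{II}}$ maps to zero we may take $x'\in\mathcal H^i_{\mathrm I}$. For $F'$ of type I and $F=F'\cup e$, the $F'$-component of $x'$ is $\rho_F(x)=0$, by the factorization in the proof of Lemma~\ref{lem:image}. So $x'=0$ and $x=0$.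

This proves part (a) for $E$ and completes the induction. Proposition~\ref{prop:main} holds for every configuration, and with it Theorems~\ref{thm:config} and~\ref{thm:graphs}.

\begin{thebibliography}{PS04}

\bibitem[IPLF]{IPLF}
\emph{Ideals of powers of linear forms},
\texttt{https://www.ideals.illinois.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2142/\allowbreak 72784/\allowbreak Jianyun\_Shan.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\bibitem[PS04]{PS04}
Postnikov and Shapiro, cited as [PS04] in \cite{IPLF}.

\end{thebibliography}
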